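\title{The Radius of Metric Regularity under Lipschitz Perturbations}

\begin{abstract}
Let $F$ be a set-valued mapping from a complete metric space to a Banach space whose graph is locally closed at a point $(\bar x,\bar y)$. We prove that the infimum of the Lipschitz moduli of single-valued perturbations that destroy the metric regularity of $F$ at this point equals the reciprocal of the regularity modulus $\kappa$ of $F$. When $0<\kappa<\infty$ we construct, for each $\lambda\in[0,1/\kappa]$, a globally $\lambda$-Lipschitz perturbation, of arbitrarily high order of smallness at $\bar x$, that raises the regularity modulus to exactly $1/(1/\kappa-\lambda)$. The perturbation is a sum of disjointly supported cones placed at points, found by Ekeland's variational principle, where $F$ covers slowly in some direction.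
\end{abstract}

\section{The radius problem}\label{sec:intro}

\subsection*{Definitions}

Let $X$ be a complete metric space with metric $d$, and let $Y$ be a Banach space. The case of main interest is that of a Banach space $X\neq\{0\}$ with $d(x,x')=\|x-x'\|$, but the linear structure of $X$ plays no role in the proofs. We write $B[z,r]$ for the closed ball with center $z$ and radius $r$, and $d(z,S)$ for the infimum of the distances from $z$ to the points of a set $S$, with $d(z,\emptyset)=+\infty$. We use the conventions $0\cdot(+\infty)=+\infty$, $\inf\emptyset=+\infty$, $1/0=+\infty$ and $1/(+\infty)=0$.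

A set-valued mapping $F:X\rightrightarrows Y$ assigns to each $x\in X$ a set $F(x)\subset Y$, possibly empty. Its graph and inverse are $\operatorname{gph}F=\{(x,y): y\in F(x)\}$ and $F^{-1}(y)=\{x: y\in F(x)\}$, and for $g:X\to Y$ we put $(F+g)(x)=\{y+g(x): y\in F(x)\}$. The graph is \emph{locally closed} at $(\bar x,\bar y)\in\operatorname{gph}F$ if $\operatorname{gph}F\cap(B[\bar x,r]\times B[\bar y,r])$ is closed for some $r>0$, and hence for every smaller $r$.

A number $k\in[0,\infty)$ is a \emph{valid constant} for $F$ at $\bar x$ for $\bar y$ if there are neighborhoods $U$ of $\bar x$ and $V$ of $\bar y$ such that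
\begin{equation}\label{eq:mr}
d\bigl(x,F^{-1}(y)\bigr)\le k\,d\bigl(y,F(x)\bigr)\qquad\text{for all }x\in U,\ y\in V.
\end{equation}
The mapping $F$ is \emph{metrically regular} at $\bar x$ for $\bar y$ if a valid constant exists, and the \emph{regularity modulus} $\operatorname{reg}F(\bar x|\bar y)$ is the infimum of all valid constants; it is $+\infty$ if there are none. A number larger than a valid constant is valid, with the same $U$ and $V$. So every finite number above the modulus is valid and no number below it is. Inequality \eqref{eq:mr} is an error bound for the inclusion $y\in F(x)$: the left side is the distance from an approximate solution $x$ to the set of exact solutions, and $d(y,F(x))$ is the residual by which $x$ fails to solve the inclusion.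

The \emph{Lipschitz modulus} of $g:X\to Y$ at $\bar x$ is
\[
\operatorname{lip}g(\bar x)=\limsup_{x,x'\to\bar x,\ x\ne x'}\frac{\|g(x)-g(x')\|}{d(x,x')},
\]
and $\operatorname{lip}g(\bar x)=0$ if $\bar x$ is an isolated point of $X$. If $\operatorname{lip}g(\bar x)<\mu_1<\infty$, then $g$ is Lipschitz with constant $\mu_1$ on some ball around $\bar x$. The \emph{radius of metric regularity} under Lipschitz perturbations is
\[
\operatorname{rad}F(\bar x|\bar y)=\inf_g\bigl\{\operatorname{lip}g(\bar x):\ F+g\text{ is not metrically regular at }\bar x\text{ for }\bar y+g(\bar x)\bigr\},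
\]
the infimum being taken over all $g:X\to Y$ that are Lipschitz continuous around $\bar x$. It measures how far $F$ is from losing its error bound.

\subsection*{What to expect}

Let $A:X\to Y$ be an invertible linear map between normed spaces of the same finite positive dimension. Then $d(x,A^{-1}y)=\|A^{-1}(Ax-y)\|\le\|A^{-1}\|\,\|Ax-y\|$, with equality when $y-Ax$ is a multiple of a unit vector $e$ such that $\|A^{-1}e\|=\|A^{-1}\|$. So the regularity modulus of $A$ is $\kappa=\|A^{-1}\|$ at every point. If $B$ is linear and $\kappa\|B\|<1$, the Neumann series shows that $A+B=A(I+A^{-1}B)$ is invertible and $\|(A+B)^{-1}\|\le\kappa/(1-\kappa\|B\|)$. On the other hand, let $x^*$ be a functional of norm one with $x^*(A^{-1}e)=\kappa$ and put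
\begin{equation}\label{eq:rankone}
Bx=-\tfrac1\kappa\,x^*(x)\,e .
\end{equation}
Then $\|B\|=1/\kappa$ and $(A+B)A^{-1}e=0$, so $A+B$ is not onto and \eqref{eq:mr} fails for every $y$ outside its range. The distance from $A$ to irregularity, measured by linear perturbations, is therefore exactly $1/\kappa$. One is led to guess the \emph{radius equality}
\begin{equation}\label{eq:radius}
\operatorname{rad}F(\bar x|\bar y)=\frac1{\operatorname{reg}F(\bar x|\bar y)} .
\end{equation}

The following is known for Banach spaces $X$ and $Y$. Equality \eqref{eq:radius} holds for every $F$ with locally closed graph when $X$ and $Y$ are finite-dimensional. In infinite dimensions a radius theorem holds when $F$ is single-valued and the perturbations are locally Lipschitz functions (Ioffe), while the radius equality fails in general if only linear perturbations are allowed (Ioffe). A radius theorem also holds for mappings from an Asplund space into a finite-dimensional space. The question whether a radius theorem is valid for general set-valued mappings under Lipschitz perturbations in infinite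 dimensions is posed in \cite{PMR}. Precisely: does \eqref{eq:radius} hold for all Banach spaces $X\ne\{0\}$ and $Y$, all $F:X\rightrightarrows Y$, and all points $(\bar x,\bar y)$ of $\operatorname{gph}F$ at which the graph is locally closed? The answer is yes.

\subsection*{Results}

From now on $X$ is a complete metric space, $Y$ is a Banach space, $F:X\rightrightarrows Y$ has locally closed graph at $(\bar x,\bar y)\in\operatorname{gph}F$, and
\[
\kappa:=\operatorname{reg}F(\bar x|\bar y).
\]

\begin{theorem}[Radius theorem]\label{thm:radius}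
$\operatorname{rad}F(\bar x|\bar y)=1/\operatorname{reg}F(\bar x|\bar y)$.
\end{theorem}

The inequality ``$\ge$'' is the known Lyusternik--Graves estimate, which extends the Neumann series bound above. We prove it in Section~\ref{sec:LG} for completeness.

\begin{proposition}[Lyusternik--Graves estimate]\label{prop:LG}
Let $\kappa<\infty$, let $g:X\to Y$ be Lipschitz around $\bar x$ with $\mu:=\operatorname{lip}g(\bar x)$, and let $\kappa\mu<1$. Then
\[
\operatorname{reg}(F+g)(\bar x|\bar y+g(\bar x))\le\frac{\kappa}{1-\kappa\mu}.
\]
\end{proposition}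

The inequality ``$\le$'' requires a perturbation that destroys regularity, and it follows from a sharper statement.

\begin{theorem}[Sharp form]\label{thm:sharp}
Let $0<\kappa<\infty$, let $\lambda\in[0,1/\kappa]$, and let $\varphi:(0,\infty)\to(0,\infty)$ be nondecreasing. Then there is $g:X\to Y$, globally Lipschitz with constant $\lambda$, with $g(\bar x)=0$ and $\|g(x)\|\le\varphi(d(x,\bar x))$ for all $x\ne\bar x$, such that
\[
\operatorname{lip}g(\bar x)=\lambda,\qquad \operatorname{reg}(F+g)(\bar x|\bar y)=\frac1{1/\kappa-\lambda}\quad(=+\infty\ \text{if }\lambda=1/\kappa).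
\]
\end{theorem}

\begin{corollary}\label{cor:consequences}
\begin{enumerate}
\item[(a)] If $\kappa>0$, the infimum defining $\operatorname{rad}F(\bar x|\bar y)$ is attained.
\item[(b)] If $0<\kappa<\infty$, the bound of Proposition~\ref{prop:LG} is attained for every value $\mu\in[0,1/\kappa)$ of the Lipschitz modulus.
\item[(c)] Let $X$ be a Banach space. The radius is unchanged, and is still attained for $\kappa\in(0,\infty)$, if only perturbations with $g(\bar x)=0$ that are Fr\'echet differentiable at $\bar x$ with $g'(\bar x)=0$ are allowed.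
\end{enumerate}
\end{corollary}

\section{The construction on the real line}\label{sec:example}

The perturbation \eqref{eq:rankone} uses two pieces of data: a direction $e$ in $Y$ in which $A$ covers most slowly, and a functional $x^*$ that detects the direction in which the solution moves. For a general $F$ the slow direction depends on the point of the graph, and in a metric space there is no functional. The construction below handles both points. It replaces $x^*(x-u)$ by $d(x,u)$, which grows at unit rate whichever way the solution leaves $u$, and it acts separately near each of a sequence of points $u_n\to\bar x$.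

\begin{example}\label{ex:line}
Let $X=Y=\mathbb R$, $F(x)=x$, $\bar x=\bar y=0$, so $\kappa=1$. Fix $\lambda\in[0,1]$, put $u_n=2^{-n}$ and $r_n=u_n^2/4$ for $n\ge1$, and define
\[
g(x)=\lambda\sum_{n\ge1}\max\{r_n-|x-u_n|,0\},\qquad H(x)=x+g(x).
\]
Since $r_n\le u_n/8$, the intervals $(u_n-r_n,u_n+r_n)$ are disjoint, so $g$ is a row of tents with slopes $\pm\lambda$ and $\operatorname{lip}g(0)=\lambda$. On the $n$th interval $0\le g(x)\le u_n^2/4\le x^2$, so $g'(0)=0$. The function $H$ has slope $1+\lambda$ on $(u_n-r_n,u_n)$, slope $1-\lambda$ on $(u_n,u_n+r_n)$, and slope $1$ outside the tents.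

Let $\lambda<1$. For small $\tau>0$ the only solution of $H(x)=H(u_n)+\tau$ is $x=u_n+\tau/(1-\lambda)$. The point $u_n$ has residual $\tau$ and lies at distance $\tau/(1-\lambda)$ from the solution. As $(u_n,H(u_n))\to(0,0)$, every valid constant for $H$ at $0$ for $0$ is at least $1/(1-\lambda)$. This value is valid because $H$ is onto and all its slopes are at least $1-\lambda$.

Let $\lambda=1$. Now $H$ is nondecreasing and constant on $[u_n,u_n+r_n]$, so for $\tau>0$ all solutions of $H(x)=H(u_n)+\tau$ lie at distance more than $r_n$ from $u_n$, while the residual $\tau$ is as small as we please. Hence $H$ is not metrically regular at $0$ for $0$, although $H'(0)=1$.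
\end{example}

The example used one property of $F$ at $u_n$: to raise the value by $t$ one has to move a distance at least $\kappa t$. In general this is available only with a constant slightly below $\kappa$.

\begin{definition}\label{def:slow}
Let $(u,v)\in\operatorname{gph}F$ and $\kappa'>0$. A unit vector $e\in Y$ is a \emph{$\kappa'$-slow direction} for $F$ at $(u,v)$ if there is $\eta>0$ such that
\begin{equation}\label{eq:slow}
d\bigl(u,F^{-1}(v+te)\bigr)\ge\kappa' t\qquad\text{for all }t\in[0,\eta].
\end{equation}
\end{definition}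

The proof of Theorem~\ref{thm:sharp} has three parts. First, for each $\kappa'<\kappa$ there are $\kappa'$-slow directions at points $(u,v)$ arbitrarily close to $(\bar x,\bar y)$ with $u\ne\bar x$ (Section~\ref{sec:slow}). Second, a cone with vertex $u$ that points against a slow direction makes it slower by exactly the amount that Proposition~\ref{prop:LG} permits. Third, truncated cones at points $u_n\to\bar x$ add up to a $\lambda$-Lipschitz function (both in Section~\ref{sec:cones}). The first part and Proposition~\ref{prop:LG} rest on the same application of Ekeland's principle, which we isolate next.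

\section{Ekeland's principle on the graph}\label{sec:ekeland}

We use Ekeland's variational principle (1974) in the following form. \emph{If $(M,d_M)$ is a complete metric space, $f:M\to[0,\infty)$ is lower semicontinuous and $z_0\in M$, then there is $\hat z\in M$ with $f(\hat z)+d_M(\hat z,z_0)\le f(z_0)$ and $f(z)+d_M(z,\hat z)>f(\hat z)$ for all $z\ne\hat z$.}

Inequality \eqref{eq:mr} compares a point with solutions that may be far away on the scale of a small cone. Ekeland's principle turns its failure into a local statement: there is a point of the graph from which the residual cannot be decreased at a rate better than $1/k$ by any small move. The natural function to minimize, $x\mapsto d(y,F(x))$, need not be lower semicontinuous when $Y$ is infinite-dimensional or $F$ is closed only locally, so we minimize the continuous function $(u,v)\mapsto\|v-y\|$ on a closed piece of the graph. The metric on the graph must then control $v$ as well as $u$ in order to be complete; we give $v$ a small weight $\delta$.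

\begin{lemma}\label{lem:ekeland}
Let $H:X\rightrightarrows Y$ and $r>0$ be such that $M:=\operatorname{gph}H\cap(B[\bar x,r]\times B[\bar y,r])$ is closed. Let $k>0$, $\delta>0$, $y\in Y$ and $(x_0,w_0)\in\operatorname{gph}H$ satisfy
\begin{gather}
k\|w_0-y\|<d\bigl(x_0,H^{-1}(y)\bigr),\label{eq:violate}\\
d(x_0,\bar x)+k\|w_0-y\|<r,\qquad \|y-\bar y\|+\|w_0-y\|<r.\label{eq:room}
\end{gather}
Then there is $(u,v)\in\operatorname{gph}H$ with $d(u,\bar x)<r$ and $\|v-\bar y\|<r$ such that
\begin{enumerate}
\item[(i)] $\|v-y\|\le\|w_0-y\|$;
\item[(ii)] $0<k\|v-y\|<d\bigl(u,H^{-1}(y)\bigr)$;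
\item[(iii)] $k\|v'-y\|+d(u',u)+\delta\|v'-v\|\ge k\|v-y\|$ for all $(u',v')\in M$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $M$ is closed in the complete space $X\times Y$, so it is complete for the metric $d(u,u')+\delta\|v-v'\|$. By \eqref{eq:room}, $(x_0,w_0)\in M$. Ekeland's principle for $f(u,v)=k\|v-y\|$ with starting point $(x_0,w_0)$ gives $(u,v)\in M$ satisfying (iii) and
\begin{equation}\label{eq:descent}
d(u,x_0)+k\|v-y\|\le k\|w_0-y\| .
\end{equation}
This contains (i). Together with \eqref{eq:room} it gives $d(u,\bar x)\le d(x_0,\bar x)+k\|w_0-y\|<r$ and $\|v-\bar y\|\le\|w_0-y\|+\|y-\bar y\|<r$. By \eqref{eq:violate} and \eqref{eq:descent},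
\[
d\bigl(u,H^{-1}(y)\bigr)\ge d\bigl(x_0,H^{-1}(y)\bigr)-d(u,x_0)>k\|w_0-y\|-d(u,x_0)\ge k\|v-y\| .
\]
Finally $v\ne y$, since $v=y$ would mean $u\in H^{-1}(y)$ and the last display would read $0>0$.
\end{proof}

Property (ii) says that the new point inherits the violation \eqref{eq:violate} of the error bound. This will let us control where $u$ lies.

We also record the form in which the regularity of $F$ is used. Let $\kappa<\kappa_1<\infty$. Some constant $\kappa_0<\kappa_1$ is valid; let $a>0$ be such that $B[\bar x,a]$ and $B[\bar y,a]$ lie in the corresponding neighborhoods. For $w\in F(x)$ with $w\neq y$ we have $d(x,F^{-1}(y))\le\kappa_0\|w-y\|<\kappa_1\|w-y\|$. Hence: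
\begin{enumerate}
\item[(R)] \emph{For $x\in B[\bar x,a]$ and $y\in B[\bar y,a]$ we have $d(x,F^{-1}(y))\le\kappa_1 d(y,F(x))$, and for every $w\in F(x)$ with $w\ne y$ there is $x'\in F^{-1}(y)$ with $d(x',x)<\kappa_1\|w-y\|$.}
\end{enumerate}

\section{The Lyusternik--Graves estimate}\label{sec:LG}

If the error bound for $H=F+g$ failed with a constant $k$, Lemma~\ref{lem:ekeland} would give a point from which the residual cannot be decreased at a rate better than $1/k$. But we can freeze $g$ at that point and solve the inclusion for $F$ with a slightly moved target. A gain $t$ in the residual costs a move of about $\kappa t$, and unfreezing $g$ gives back at most about $\mu\kappa t$. The net rate $(1-\kappa\mu)/\kappa$ beats $1/k$ as soon as $k>\kappa/(1-\kappa\mu)$.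

\begin{proof}[Proof of Proposition~\ref{prop:LG}]
Replacing $g$ by $g-g(\bar x)$ translates the values of $F+g$ and the reference point by the same vector, so we may assume $g(\bar x)=0$. Put $H=F+g$. Choose $\kappa_1>\kappa$ and $\mu_1>\mu$ with $\kappa_1\mu_1<1$, and $k>\kappa_1/(1-\kappa_1\mu_1)$. Such $k$ come arbitrarily close to $\kappa/(1-\kappa\mu)$, so it suffices to show that $k$ is a valid constant for $H$ at $\bar x$ for $\bar y$. Since $\kappa_1+k\kappa_1\mu_1<k$, there is $\delta>0$ with
\begin{equation}\label{eq:delta}
\kappa_1+k\kappa_1\mu_1+\delta(1+\kappa_1\mu_1)<k .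
\end{equation}
Let $a$ be as in (R), and let $r_0>0$ be such that $\operatorname{gph}F\cap(B[\bar x,r_0]\times B[\bar y,r_0])$ is closed. Choose $r>0$ with $(1+\mu_1)r\le\min\{a,r_0\}$ such that $g$ is $\mu_1$-Lipschitz on $B[\bar x,r]$; in particular $\|g\|\le\mu_1 r$ there. The set $M=\operatorname{gph}H\cap(B[\bar x,r]\times B[\bar y,r])$ is closed: if $(x_n,w_n)\in M$ converges to $(x,w)$, then $(x_n,w_n-g(x_n))$ lies in $\operatorname{gph}F\cap(B[\bar x,r_0]\times B[\bar y,r_0])$ and converges to $(x,w-g(x))$, so $w\in H(x)$. Put $\sigma=r/(k+2)$.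

\emph{Step 1: small residuals.} We claim that
\begin{equation}\label{eq:claim}
d\bigl(x,H^{-1}(y)\bigr)\le k\|w-y\|
\end{equation}
whenever $(x,w)\in\operatorname{gph}H$, $d(x,\bar x)<\sigma$, $\|y-\bar y\|<\sigma$ and $\|w-y\|<\sigma$. Suppose that \eqref{eq:claim} fails for such $x,w,y$. Then \eqref{eq:violate} holds with $(x_0,w_0)=(x,w)$, and \eqref{eq:room} holds because $(1+k)\sigma<r$ and $2\sigma<r$. Let $(u,v)$ be given by Lemma~\ref{lem:ekeland} and put $\rho=\|v-y\|>0$.

For $t\in(0,1)$ let $v_t=v+t(y-v)$. Both $v$ and $y$ lie within $r$ of $\bar y$, so $\|v_t-g(u)-\bar y\|\le(1+\mu_1)r\le a$. The point $v-g(u)$ belongs to $F(u)$ and lies at distance $t\rho>0$ from $v_t-g(u)$. By (R) there is $u'\in F^{-1}(v_t-g(u))$ with $d(u',u)<\kappa_1t\rho$. Put $v'=v_t-g(u)+g(u')\in H(u')$. Since $d(u,\bar x)<r$, for small $t$ we have $u'\in B[\bar x,r]$, hence $\|g(u')-g(u)\|\le\kappa_1\mu_1t\rho$ and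
\[
\|v'-y\|\le(1-t)\rho+\kappa_1\mu_1t\rho,\qquad\|v'-v\|\le(1+\kappa_1\mu_1)t\rho .
\]
Since $\|v-\bar y\|<r$, the second bound gives $(u',v')\in M$ for small $t$. Now (iii) yields
\[
k\rho\le k(1-t)\rho+k\kappa_1\mu_1t\rho+\kappa_1t\rho+\delta(1+\kappa_1\mu_1)t\rho .
\]
Cancelling $k\rho$ and dividing by $t\rho$ contradicts \eqref{eq:delta}. This proves the claim.

\emph{Step 2: all residuals.} Put $s=k\sigma/(1+k)<\sigma$, and let $d(x,\bar x)<s$ and $\|y-\bar y\|<s$. If $d(y,H(x))<\sigma$, apply \eqref{eq:claim} to all $w\in H(x)$ with $\|w-y\|<\sigma$ and take the infimum; this gives $d(x,H^{-1}(y))\le k\,d(y,H(x))$. If $d(y,H(x))\ge\sigma$, apply \eqref{eq:claim} to the point $(\bar x,\bar y)\in\operatorname{gph}H$: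
\[
d\bigl(x,H^{-1}(y)\bigr)\le d(x,\bar x)+k\|\bar y-y\|<(1+k)s=k\sigma\le k\,d\bigl(y,H(x)\bigr).
\]
So $k$ is valid, with the open balls of radius $s$ as neighborhoods.
\end{proof}

\section{Slow directions away from the reference point}\label{sec:slow}

Property (iii) of Lemma~\ref{lem:ekeland}, read along the segment from $v$ to $y$, says that the direction from $v$ to $y$ is slow. So a constant $k<\kappa$, which is not valid, produces slow directions at points $(u,v)$ near $(\bar x,\bar y)$. The difficulty is the location of $u$. A set-valued $F$ can have points $(\bar x,v_n)$ in its graph with $v_n\to\bar y$, and nothing in Lemma~\ref{lem:ekeland} prevents it from returning such points, each with its own direction $e_n$. A single-valued $g$ can carry only one cone at $\bar x$, with one direction, and in an infinite-dimensional $Y$ we cannot pass to a convergent subsequence of the unit vectors $e_n$. If instead $u\ne\bar x$ can be arranged, the points $u_n\to\bar x$ can be separated by disjoint balls, and each receives its own cone.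

The lemma may indeed be forced to return $\bar x$. For $F(x)=x$ on $\mathbb R$, $k<1$, $y\neq0$ and starting point $(0,0)$, inequality \eqref{eq:descent} reads $|u|+k|u-y|\le k|y|$, which gives $|u|\le k|u|$, so $u=0$. The remedy is to choose the starting point. If $\bar x$ does not violate the error bound for the target $y$, then (ii) excludes $u=\bar x$. If it does, we first take a small step toward $y$, to a point of the graph whose residual is smaller than every residual available at $\bar x$ (in the example, from $(0,0)$ to $(ty,ty)$); then (i) excludes a return to $\bar x$. The step exists, and is short, because $\kappa<\infty$.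

\begin{proposition}\label{prop:slow}
Let $0<\kappa'<\kappa<\infty$ and $\varepsilon>0$. There are $(u,v)\in\operatorname{gph}F$ with $0<d(u,\bar x)<\varepsilon$ and $\|v-\bar y\|<\varepsilon$, and a $\kappa'$-slow direction $e$ for $F$ at $(u,v)$.
\end{proposition}

\begin{proof}
Fix $k\in(\kappa',\kappa)$ and put $\delta=k-\kappa'$. Choose $r\in(0,\varepsilon]$ such that $M=\operatorname{gph}F\cap(B[\bar x,r]\times B[\bar y,r])$ is closed. Fix $\kappa_1\in(\kappa,\infty)$ and let $a$ be as in (R). Put $K=2+2\kappa_1+(1+\kappa_1)/k$ and choose $s>0$ with $2s\le a$ and $Ks\le r$. Since $k$ is not a valid constant, there are $x$ and $y$ with $d(x,\bar x)<s$, $\|y-\bar y\|<s$ and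
\begin{equation}\label{eq:bad}
d\bigl(x,F^{-1}(y)\bigr)>k\,d\bigl(y,F(x)\bigr).
\end{equation}
Put $D=d(y,F(\bar x))$. Then $D\le\|y-\bar y\|<s$, and $d(\bar x,F^{-1}(y))\le\kappa_1D$ by (R). We choose a starting point $(x_0,w_0)\in\operatorname{gph}F$ that satisfies \eqref{eq:violate} and \eqref{eq:room} with $H=F$, and show that the point $(u,v)$ given by Lemma~\ref{lem:ekeland} has $u\ne\bar x$.

\emph{Case A: $d(\bar x,F^{-1}(y))>kD$.} Then $kD<d(\bar x,F^{-1}(y))\le\kappa_1D$, which forces $D>0$. Choose $t\in(0,\frac12]$ so small that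
\begin{equation}\label{eq:t}
\kappa_1\frac{t}{1-t}D+kD<d\bigl(\bar x,F^{-1}(y)\bigr),
\end{equation}
then $v_0\in F(\bar x)$ with $D\le\|v_0-y\|<D/(1-t)$, and put $w_0=v_0+t(y-v_0)$. Then
\[
\|w_0-y\|=(1-t)\|v_0-y\|<D<s,\qquad\|w_0-\bar y\|<2s\le a,\qquad \|w_0-v_0\|=t\|v_0-y\|>0 .
\]
By (R), applied at $\bar x$ with target $w_0$, there is $x_0\in F^{-1}(w_0)$ with
\[
d(x_0,\bar x)<\kappa_1t\|v_0-y\|<\kappa_1\frac t{1-t}D\le\kappa_1D<\kappa_1 s .
\]
By \eqref{eq:t}, $d(x_0,F^{-1}(y))\ge d(\bar x,F^{-1}(y))-d(x_0,\bar x)>kD>k\|w_0-y\|$, which is \eqref{eq:violate}. The left sides in \eqref{eq:room} are less than $(\kappa_1+k)s$ and $2s$, and both numbers are at most $Ks\le r$ because $k<\kappa_1$. By (i), $\|v-y\|\le\|w_0-y\|<D=d(y,F(\bar x))$. So $v\notin F(\bar x)$, while $v\in F(u)$, and therefore $u\ne\bar x$.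

\emph{Case B: $d(\bar x,F^{-1}(y))\le kD$.} Put $x_0=x$. By \eqref{eq:bad} there is $w_0\in F(x)$ with $k\|w_0-y\|<d(x,F^{-1}(y))$, which is \eqref{eq:violate}. Moreover
\[
k\|w_0-y\|<d(x,\bar x)+d\bigl(\bar x,F^{-1}(y)\bigr)<(1+\kappa_1)s ,
\]
so the left sides in \eqref{eq:room} are less than $(2+\kappa_1)s$ and $(1+(1+\kappa_1)/k)s$, both at most $Ks\le r$. If $u=\bar x$, then $v\in F(\bar x)$ and (ii) gives $d(\bar x,F^{-1}(y))>k\|v-y\|\ge kD$, contrary to the assumption of this case.

In both cases $0<d(u,\bar x)<r\le\varepsilon$, $\|v-\bar y\|<r\le\varepsilon$, and $\rho:=\|y-v\|>0$ by (ii). Put $e=(y-v)/\rho$ and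
\[
\eta_0=\min\{\rho,\ r-d(u,\bar x),\ r-\|v-\bar y\|\}>0 .
\]
Let $t\in[0,\eta_0]$ and $u'\in F^{-1}(v+te)$. If $d(u',u)\le\eta_0$, then $(u',v+te)\in M$ and $\|v+te-y\|=\rho-t$, so (iii) gives $k(\rho-t)+d(u',u)+\delta t\ge k\rho$, that is, $d(u',u)\ge(k-\delta)t=\kappa't$. Hence $d(u,F^{-1}(v+te))\ge\min\{\eta_0,\kappa't\}$, and \eqref{eq:slow} holds with $\eta=\min\{\eta_0,\eta_0/\kappa'\}$.
\end{proof}

\section{Cones and the proofs of the theorems}\label{sec:cones}

A slow direction gives information only about targets on the ray $v+te$. A cone whose values are multiples of $e$ keeps the target on that ray: when the solution moves a distance $p$ from $u$, the target that $F$ has to reach recedes by a further $\lambda p$.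

\begin{lemma}[One cone]\label{lem:cone}
Let $e$ be a $\kappa'$-slow direction for $F$ at $(u,v)\in\operatorname{gph}F$, let $\lambda\ge0$ with $\kappa'\lambda<1$, and let $g:X\to Y$ satisfy
\[
g(x)=g(u)-\lambda\,d(x,u)\,e\qquad\text{whenever }d(x,u)<r,
\]
where $r>0$. Then every valid constant $k$ for $F+g$ at $u$ for $v+g(u)$ satisfies $k\ge\kappa'/(1-\kappa'\lambda)$.
\end{lemma}

\begin{proof}
Let $\eta$ be as in \eqref{eq:slow}, choose $\alpha\in(0,r]$ with $\lambda\alpha\le\eta/2$, and for $\tau\in(0,\eta/2]$ put $z_\tau=v+g(u)+\tau e$. Let $x\in(F+g)^{-1}(z_\tau)$ with $p:=d(x,u)<\alpha$. Then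
\[
z_\tau-g(x)=v+(\tau+\lambda p)e\in F(x),\qquad\tau+\lambda p\le\eta ,
\]
so \eqref{eq:slow} gives $p\ge\kappa'(\tau+\lambda p)$, that is, $p\ge\kappa'\tau/(1-\kappa'\lambda)$. Hence
\[
d\bigl(u,(F+g)^{-1}(z_\tau)\bigr)\ge\min\Bigl\{\alpha,\frac{\kappa'\tau}{1-\kappa'\lambda}\Bigr\}=\frac{\kappa'\tau}{1-\kappa'\lambda}\qquad\text{for small }\tau .
\]
On the other hand $v+g(u)\in(F+g)(u)$, so $d(z_\tau,(F+g)(u))\le\tau$. As $\tau\downarrow0$ the points $z_\tau$ converge to $v+g(u)$, so for small $\tau$ inequality \eqref{eq:mr} for $F+g$ applies to the pair $(u,z_\tau)$ and gives $\kappa'\tau/(1-\kappa'\lambda)\le k\tau$.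
\end{proof}

One cone at $u\neq\bar x$ affects regularity at $u$, not at $\bar x$. But a constant that is valid at the reference point, with neighborhoods $U$ and $V$, is valid at every point of the graph in the interior of $U\times V$. So a sequence of cones approaching $\bar x$ transfers the bounds of Lemma~\ref{lem:cone} to $\bar x$, and it lets $\kappa'$ increase to $\kappa$ along the way.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\kappa_n\in(0,\kappa)$ with $\kappa_n\uparrow\kappa$. By Proposition~\ref{prop:slow} choose inductively points $(u_n,v_n)\in\operatorname{gph}F$ and $\kappa_n$-slow directions $e_n$ at $(u_n,v_n)$ such that, with $d_n=d(u_n,\bar x)$,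
\[
0<d_n<\tfrac1n,\qquad d_{n+1}<\tfrac12d_n,\qquad\|v_n-\bar y\|<\tfrac1n .
\]
Choose $r_n\in(0,d_n/4]$ with $\lambda r_n\le\varphi(d_n/2)$, and let $B_n=\{x:d(x,u_n)<r_n\}$. For $m>n$ we have $d_m<d_n/2$, so
\begin{equation}\label{eq:separated}
d(u_n,u_m)\ge d_n-d_m>\tfrac12d_n>\tfrac14 d_n+\tfrac14 d_m\ge r_n+r_m .
\end{equation}
Thus the balls $B_n$ are pairwise disjoint, and none contains $\bar x$ since $r_n<d_n$. Define
\[
g(x)=\lambda\sum_{n\ge1}\max\{r_n-d(x,u_n),0\}\,e_n .
\]
At each $x$ at most one term is nonzero: $g(x)=\lambda(r_n-d(x,u_n))e_n$ on $B_n$, and $g=0$ outside $\bigcup_nB_n$. In particular $g(\bar x)=0$.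

\emph{Lipschitz constant.} Let $x,x'\in X$. If both lie outside all balls, then $g(x)=g(x')$. If both lie in $B_n$, then $\|g(x)-g(x')\|=\lambda|d(x,u_n)-d(x',u_n)|\le\lambda d(x,x')$. If $x\in B_n$ and $x'$ lies in no ball, then $r_n\le d(x',u_n)$ and
\[
\|g(x)-g(x')\|=\lambda\bigl(r_n-d(x,u_n)\bigr)\le\lambda\bigl(d(x',u_n)-d(x,u_n)\bigr)\le\lambda d(x,x').
\]
If $x\in B_n$ and $x'\in B_m$ with $n\ne m$, the directions $e_n$ and $e_m$ are unrelated, and we use \eqref{eq:separated}:
\begin{align*}
\|g(x)-g(x')\|\le\|g(x)\|+\|g(x')\|&=\lambda\bigl(r_n+r_m-d(x,u_n)-d(x',u_m)\bigr)\\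
&\le\lambda\bigl(d(u_n,u_m)-d(x,u_n)-d(x',u_m)\bigr)\le\lambda d(x,x').
\end{align*}

\emph{Size.} For $x\in B_n$ we have $d(x,\bar x)\ge d_n-r_n\ge d_n/2$, so $\|g(x)\|\le\lambda r_n\le\varphi(d_n/2)\le\varphi(d(x,\bar x))$ because $\varphi$ is nondecreasing. Outside the balls $g$ vanishes.

\emph{Lower bound for the modulus.} On $B_n$ we have $g(x)=g(u_n)-\lambda d(x,u_n)e_n$, and $\kappa_n\lambda\le\kappa_n/\kappa<1$. Also $(u_n,v_n+g(u_n))\to(\bar x,\bar y)$, since $\|g(u_n)\|=\lambda r_n\to0$. Let $k$ be a valid constant for $F+g$ at $\bar x$ for $\bar y$. For large $n$ it is valid at $u_n$ for $v_n+g(u_n)$, and Lemma~\ref{lem:cone} gives $k(1/\kappa_n-\lambda)\ge1$. Letting $n\to\infty$ we get $k(1/\kappa-\lambda)\ge1$. For $\lambda=1/\kappa$ this is impossible, so there is no valid constant. In all cases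
\begin{equation}\label{eq:lower}
\operatorname{reg}(F+g)(\bar x|\bar y)\ge\frac1{1/\kappa-\lambda}.
\end{equation}

\emph{Equalities.} Put $\mu=\operatorname{lip}g(\bar x)\le\lambda$. If $\mu<\lambda$, then $\kappa\mu<1$, and Proposition~\ref{prop:LG} gives $\operatorname{reg}(F+g)(\bar x|\bar y)\le1/(1/\kappa-\mu)<1/(1/\kappa-\lambda)$, contradicting \eqref{eq:lower}. So $\mu=\lambda$. If $\lambda<1/\kappa$, Proposition~\ref{prop:LG} with $\mu=\lambda$ gives the reverse of \eqref{eq:lower}; if $\lambda=1/\kappa$, both sides of \eqref{eq:lower} are $+\infty$.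
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radius}]
If $\kappa=+\infty$, then $g=0$ is admissible in the definition of the radius, so $\operatorname{rad}F(\bar x|\bar y)=0=1/\kappa$.

If $\kappa=0$, then $\kappa\operatorname{lip}g(\bar x)=0<1$ for every $g$ that is Lipschitz around $\bar x$, since its modulus is finite. By Proposition~\ref{prop:LG}, $F+g$ is metrically regular at $\bar x$ for $\bar y+g(\bar x)$. Hence $\operatorname{rad}F(\bar x|\bar y)=\inf\emptyset=+\infty=1/\kappa$.

If $0<\kappa<\infty$, Proposition~\ref{prop:LG} shows that $F+g$ is metrically regular at $\bar x$ for $\bar y+g(\bar x)$ whenever $\operatorname{lip}g(\bar x)<1/\kappa$, so $\operatorname{rad}F(\bar x|\bar y)\ge1/\kappa$. Theorem~\ref{thm:sharp} with $\lambda=1/\kappa$ gives a Lipschitz $g$ with $g(\bar x)=0$ and $\operatorname{lip}g(\bar x)=1/\kappa$ such that $F+g$ is not metrically regular at $\bar x$ for $\bar y$, so $\operatorname{rad}F(\bar x|\bar y)\le1/\kappa$.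
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:consequences}]
(a) The preceding proof exhibits a minimizer: $g=0$ if $\kappa=+\infty$, and the function of Theorem~\ref{thm:sharp} with $\lambda=1/\kappa$ if $0<\kappa<\infty$.

(b) Take $\lambda=\mu$ in Theorem~\ref{thm:sharp} and note that $1/(1/\kappa-\mu)=\kappa/(1-\kappa\mu)$.

(c) Restricting the class of perturbations cannot decrease the infimum, which settles the case $\kappa=0$, where the radius is $+\infty$. For $\kappa>0$ it suffices to find a minimizer in the smaller class. If $\kappa=+\infty$, take $g=0$. If $0<\kappa<\infty$, take $\lambda=1/\kappa$ and $\varphi(t)=t^2$ in Theorem~\ref{thm:sharp}: from $g(\bar x)=0$ and $\|g(x)\|\le\|x-\bar x\|^2$ it follows that $g$ is Fr\'echet differentiable at $\bar x$ with $g'(\bar x)=0$.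
\end{proof}

Part (c) shows that the Fr\'echet derivative at $\bar x$ carries no information about the effect of a perturbation on regularity. The reason is visible in the definitions: the derivative compares $g(x)$ with $g(\bar x)$ only, whereas \eqref{eq:mr} and $\operatorname{lip}g(\bar x)$ involve pairs of points near $\bar x$.

\section{The role of the hypotheses}\label{sec:hyp}

Completeness of $X$ and $Y$ and local closedness of the graph enter only through Lemma~\ref{lem:ekeland}, where they make $M$ complete. The linear structure of $Y$ is used to form $F+g$, to move a target along a segment, and to point the cones. Two examples show that Theorem~\ref{thm:radius} fails without closedness of the graph or completeness of $X$.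

\begin{example}[Graph not locally closed]\label{ex:closed}
Let $X=Y=\mathbb R$, $F(x)=x+\mathbb Q$ and $\bar x=\bar y=0$. Each set $F^{-1}(y)=y+\mathbb Q$ is dense, so the left side of \eqref{eq:mr} vanishes and $\kappa=0$. For $g(x)=-x$ we have $(F+g)(x)=\mathbb Q$ for all $x$. If $y$ is irrational, then $(F+g)^{-1}(y)=\emptyset$ while $d(y,(F+g)(x))=0$, so $F+g$ is not metrically regular. Thus $\operatorname{rad}F(0|0)\le1<+\infty=1/\kappa$.
\end{example}

\begin{example}[$X$ not complete]\label{ex:complete}
Let $X=\{(a,b)\in\mathbb R^2: b-a\in\mathbb Q\}$ with the metric $2|a-a'|+|b-b'|$, let $Y=\mathbb R$, $F(a,b)=b$, $\bar x=(0,0)$ and $\bar y=0$. The map $F$ is continuous, so its graph is closed in $X\times Y$. Since $F^{-1}(y)=(y+\mathbb Q)\times\{y\}$, we get $d((a,b),F^{-1}(y))=|b-y|$, and $\kappa=1$. The function $g(a,b)=-a$ is Lipschitz with constant $\frac12$, and $F+g$ takes only rational values, so \eqref{eq:mr} fails for $F+g$ at every irrational $y$. Thus the radius is at most $\frac12<1=1/\kappa$.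
\end{example}

\begin{thebibliography}{1}

\bibitem{PMR}
\emph{Perturbations and metric regularity},
\texttt{https://optimization-online.org/wp-content/uploads/2004/12/1022.pdf}

\end{thebibliography}
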